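\title{Boundary-aware nested dissection:\\ a polylogarithmic approximation for Cholesky fill-in}

\begin{abstract}
The fill-in problem asks for a symmetric permutation of a sparse positive definite $n\times n$ matrix whose Cholesky factor has as few nonzeros as possible. The approximation guarantee of nested dissection contains a factor $\sqrt d$, where $d$ is the maximum degree of the graph of the matrix. We give a deterministic polynomial-time algorithm with approximation ratio $O(\log^9 n)$ and no dependence on $d$. The algorithm is a nested dissection in which a step may either split the current cluster or cut it off from a constant fraction of its boundary. The same ordering approximates every $\ell_p$ norm of the column counts within $O(\log^9 n)$, and its largest column count and the height of its elimination tree are $O(\log^3 n)$ times the treewidth plus one. An example shows that plain nested dissection loses a factor $\Omega(\sqrt d)$ even with exact minimum separators.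
\end{abstract}

\section{Introduction}

Let $A$ be a symmetric positive definite $n\times n$ matrix, $n\ge 2$. For every permutation matrix $P$ the matrix $P^\top AP$ is again symmetric positive definite, so it has a Cholesky decomposition $P^\top AP=LL^\top$ with $L$ lower triangular. The factor is computed by eliminating the indices one at a time, in the order prescribed by $P$. When $v$ is eliminated, column $v$ of $L$ receives the nonzero pattern of column $v$ of the current matrix, and each remaining entry $a_{uw}$ is replaced by $a_{uw}-a_{uv}a_{vw}/a_{vv}$. We assume throughout that there is \emph{no numerical cancellation}: an entry that is nonzero, or that receives a nonzero update, is nonzero afterwards. The pattern of $L$ then depends only on the ordering and on the graph $G=G_A=(V,E)$ with $V=\{1,\dots,n\}$ and $E=\{\{i,j\}: i\ne j,\ A_{ij}\neq0\}$. In terms of $G$, eliminating $v$ records $v$ and its remaining neighbors in column $v$, makes these neighbors pairwise adjacent, and deletes $v$.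

The ordering matters a great deal. Let $G$ be a star. If the center is eliminated first, all leaves become adjacent and $L$ has $n(n+1)/2$ nonzeros. If the center is eliminated last, every leaf has a column with two entries and $L$ has $2n-1$ nonzeros. The \emph{fill-in problem} asks for a permutation $P$ that minimizes the number of nonzeros of $L$, diagonal included; we write $\mathrm{OPT}(A)$ for the minimum. The problem is NP-hard in general.

A set $S$ of vertices of a graph $F$ is a \emph{$\frac12$-balanced separator} if every connected component of $F-S$ has at most half of the vertices of $F$. The \emph{nested dissection ordering} of $F$ is defined recursively. If $F$ has at most one vertex, output its vertices. Otherwise take a minimum $\frac12$-balanced separator $S$, order each component of $F-S$ recursively, concatenate these orderings, and append $S$ in any order. Let $d$ be the maximum degree of $G$. As recorded in \cite{lecture}, this ordering of $G$ produces $O(\sqrt d\log^2n)\cdot\mathrm{OPT}(A)$ nonzeros, and with $\alpha$-approximate minimum balanced separators it produces $O(\sqrt d\,\alpha^2\log^2 n)\cdot\mathrm{OPT}(A)$ nonzeros. The question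 posed in \cite[Problem 11.2.1]{lecture} is whether the dependence on $d$ can be removed: are there absolute constants $C,c>0$ and a polynomial-time algorithm, possibly randomized, that for every such $A$, whatever its maximum degree, outputs a permutation whose Cholesky factor has at most $C\log^c n\cdot\mathrm{OPT}(A)$ nonzeros?

Two observations point in opposite directions. For an ordering $\pi$ of $V$ let $c_\pi(v)$ be the number of nonzeros in the column of $v$, diagonal included, so that $\mathrm{OPT}(A)=\min_\pi\sum_v c_\pi(v)$. If we measure the largest column instead of the sum, the degree plays no role. Every induced subgraph of $G$ has a $\frac12$-balanced separator with at most $\operatorname{tw}(G)+1$ vertices, where $\operatorname{tw}$ is the treewidth (Lemma~\ref{lem:cliquesep}); the recursion has at most $\log_2n+1$ levels; and a column is contained in the union of the separators chosen along one branch (Section~\ref{sec:dissections}). So nested dissection has $\max_vc_\pi(v)\le(\log_2n+1)(\operatorname{tw}(G)+1)$, while every ordering has a column with at least $\operatorname{tw}(G)+1$ entries. This suggests that $\sqrt d$ is an artifact of the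 analysis. But for the sum of the columns it is not.

\begin{proposition}\label{prop:lower}
There are graphs with $d\to\infty$ and $n=\Theta(d^{3/2})$ on which the nested dissection ordering with exact minimum separators produces $\Omega(\sqrt d)\cdot\mathrm{OPT}=\Omega(n^{1/3})\cdot\mathrm{OPT}$ nonzeros.
\end{proposition}

The answer to the question is nevertheless yes, with no complexity hypothesis; the algorithm has to change.

\begin{theorem}\label{thm:main}
There are an absolute constant $C_0$ and a deterministic polynomial-time algorithm which, for every $A$, outputs $P$ such that the Cholesky factor of $P^\top AP$ has at most $C_0\log_2^9 n\cdot \mathrm{OPT}(A)$ nonzeros.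
\end{theorem}

The proof gives more at no extra cost. In the \emph{elimination tree} of an ordering (a forest if $G$ is disconnected) the parent of $v$ is the earliest off-diagonal nonzero in the column of $v$. Heights are counted in vertices. Treewidth and the treedepth $\operatorname{td}$ are recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:strong}
The single ordering $\pi$ output by the algorithm of Theorem~\ref{thm:main} satisfies simultaneously:
\begin{enumerate}
\item[(i)] for every real $p\ge1$, $\ \big(\sum_v c_\pi(v)^p\big)^{1/p}\le C_0\log_2^9 n\cdot\min_\sigma\big(\sum_v c_\sigma(v)^p\big)^{1/p}$;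
\item[(ii)] $\max_v c_\pi(v)\le C_0\log_2^3n\cdot(\operatorname{tw}(G)+1)$;
\item[(iii)] the elimination tree has height at most $C_0\log_2^3 n\cdot(\operatorname{tw}(G)+1)\le C_0\log_2^3 n\cdot \operatorname{td}(G)$.
\end{enumerate}
\end{theorem}

The proof carries a real parameter $p\ge1$ on which the algorithm does not depend. A reader interested only in Theorem~\ref{thm:main} may read $p=1$ throughout.

After the preliminaries of Section~\ref{sec:prelim}, Section~\ref{sec:example} proves Proposition~\ref{prop:lower}. The example shows what nested dissection overlooks, namely the boundary of a cluster, and suggests a second kind of step. Section~\ref{sec:algorithm} implements both kinds of step by linear programming and rounding. The analysis compares the algorithm with a shallow, nearly optimal recursive decomposition, which is constructed in Section~\ref{sec:reference} and used in Section~\ref{sec:charging}.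

\section{Elimination orderings, cliques and dissections}\label{sec:prelim}

For a graph $F$ and a set $U$ of vertices, $N_F(U)$ is the set of vertices outside $U$ that have an $F$-neighbor in $U$. We write $N=N_G$.

\subsection{The filled graph and the elimination forest}

The no-cancellation assumption enters the paper only through the following description of the pattern of $L$.

\begin{lemma}[Path lemma \cite{RTL}]\label{lem:path}
Fix an ordering of $V$ and let $w$ come after $v$. The entry $(w,v)$ of $L$ is nonzero if and only if $G$ has a $v$--$w$ path all of whose interior vertices precede $v$.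
\end{lemma}

The \emph{filled graph} $H$ of an ordering $\sigma$ joins $v$ and $w$ whenever the entry $(w,v)$ of $L$ is nonzero; it contains $G$. In any graph with an ordering, let $N^+(v)$ be the set of neighbors of $v$ that come after $v$. In the filled graph, $c_\sigma(v)=1+|N^+(v)|$, and $N^+(v)$ is a clique: if $u,w\in N^+(v)$, the two paths given by the path lemma join at $v$ to a $u$--$w$ walk whose interior vertices are $v$ or precede $v$, hence precede both $u$ and $w$, and this walk contains such a path.

An ordering of a graph $F$ in which every $N^+(v)$ is a clique is a \emph{perfect elimination ordering}, and the graphs that have one are the \emph{chordal} graphs. The restriction of a perfect elimination ordering to a set $C$ is a perfect elimination ordering of $F[C]$. Let $\operatorname{par}(v)$ be the earliest vertex of $N^+(v)$ when this set is nonempty. These parent pointers define the \emph{elimination forest} of $F$; let $T_v$ be the set consisting of $v$ and its descendants. For a filled graph this is the elimination tree of the introduction.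

\begin{lemma}\label{lem:forest}
Let $F$ be a graph with a perfect elimination ordering.
\begin{enumerate}
\item[(a)] $N^+(v)\setminus\{\operatorname{par}(v)\}\subseteq N^+(\operatorname{par}(v))$.
\item[(b)] $N^+(v)$ consists of proper ancestors of $v$; so every edge of $F$ joins an ancestor and a descendant.
\item[(c)] $N_F(T_v)=N^+(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The other members of the clique $N^+(v)$ are adjacent to its earliest member and come after it. (b) follows from (a) by induction from the end of the ordering. (c) By (b) the vertices of $N^+(v)$ lie outside $T_v$, and they are adjacent to $v$. Conversely, let $u\notin T_v$ be adjacent to $w\in T_v$. By (b), $u$ is an ancestor of $w$, since the descendants of $w$ lie in $T_v$; hence $u\in N^+(w)$. If $w\ne v$, then $\operatorname{par}(w)\in T_v$, so $\operatorname{par}(w)\neq u$ and (a) gives $u\in N^+(\operatorname{par}(w))$. Repeating this step until we reach $v$ gives $u\in N^+(v)$.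
\end{proof}

We use the treewidth in the standard form: $\operatorname{tw}(G)+1$ is the least clique number of a chordal graph on $V$ that contains $G$. The treedepth $\operatorname{td}(G)$ is the least height of a rooted forest on $V$ in which every edge of $G$ joins an ancestor and a descendant. Given such a forest, join all ancestor--descendant pairs and order descendants before ancestors. Then $N^+(v)$ is the set of proper ancestors of $v$, a clique, and every clique lies on a root--leaf path; hence $\operatorname{tw}(G)+1\le\operatorname{td}(G)$. For every ordering $\sigma$, the earliest vertex $v$ of a largest clique of the filled graph has $c_\sigma(v)\ge\operatorname{tw}(G)+1$, and the elimination tree has height at least $\operatorname{td}(G)$ by Lemma~\ref{lem:forest}(b). So parts (ii) and (iii) of Theorem~\ref{thm:strong} compare $\pi$ with lower bounds valid for all orderings.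

\begin{lemma}\label{lem:cliquesep}
Let $F\supseteq G$ be a chordal graph on $V$ and let $C\subseteq V$. There is a clique $Q$ of $F[C]$, possibly empty, such that every component of $G[C\setminus Q]$ has at most $|C|/2$ vertices.
\end{lemma}

\begin{proof}
It suffices to bound the components of $F[C\setminus Q]$. Take the elimination forest of $F[C]$. If every tree has at most $|C|/2$ vertices, take $Q=\emptyset$; by Lemma~\ref{lem:forest}(b) there are no edges between different trees. Otherwise let $v$ be a deepest vertex with $|T_v|>|C|/2$, and let $Q=\{v\}\cup N^+(v)$, a clique. By Lemma~\ref{lem:forest}(c) every edge leaving $T_v$ ends in $Q$, and by (b) there are no edges between the subtrees of different children of $v$. So each component of $F[C\setminus Q]$ lies in $T_u$ for a child $u$ of $v$, where $|T_u|\le |C|/2$, or outside $T_v$, where fewer than $|C|/2$ vertices remain.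
\end{proof}

\subsection{The comparison ordering and its local cost}

Fix a real $p\ge1$ and an arbitrary ordering $\sigma$ of $V$, the \emph{comparison ordering}; at the end it will be an optimal one. From now on $H$ is the filled graph of $\sigma$, the sets $N^+(v)$ refer to $H$, and
\[
\kappa_v=c_\sigma(v)=1+|N^+(v)|,\qquad M=\sum_{v\in V}\kappa_v^p .
\]
To pay for what an algorithm does inside a set $W\subseteq V$, we need the part of $M$ that belongs to $W$. Let $\omega_W$ be the clique number of $H[W]$ and
\[
f(W)=\sum_{v\in W}\big(1+|N^+(v)\cap W|\big)^p .
\]
For pairwise disjoint sets $W_i$ we have $\sum_if(W_i)\le M$. The $l$-th latest vertex of a clique in $W$ has $l-1$ later neighbors in that clique, so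
\begin{equation}\label{eq:clique}
f(W)\ \ge\ \sum_{l=1}^{\omega_W}l^p\ \ge\ \int_0^{\omega_W}s^p\,ds\ =\ \frac{\omega_W^{\,p+1}}{p+1}.
\end{equation}
This inequality is the only lower bound on the optimum that comes for free: large cliques of $H$ are expensive.

\subsection{Dissections}\label{sec:dissections}

\begin{definition}
A \emph{dissection} of a graph $F$ on $V$ is a rooted tree whose nodes $t$ carry a \emph{cluster} $C_t$ and a \emph{separator} $S_t$, with $S_t\subseteq C_t\subseteq V$ (both may be empty), such that the root has cluster $V$, the clusters of the children of $t$ partition $C_t\setminus S_t$ with no $F$-edge between different children, and $S_t=C_t$ at the leaves. The depth of a node is the number of nodes on its path from the root, and the depth of the dissection is the largest depth of a node. The \emph{cost} of the node $t$ is $|S_t|\,(|S_t|+|N_F(C_t)|)^p$.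
\end{definition}

Each vertex lies in exactly one separator, and clusters of nodes of equal depth are disjoint. Moreover,
\begin{equation}\label{eq:boundary}
\text{every } u\in N_F(C_t) \text{ lies in } S_s \text{ for a proper ancestor } s \text{ of } t .
\end{equation}
Indeed, let $s$ be the deepest ancestor of $t$ with $u\in C_s$; it is proper because $u\notin C_t$. If $u\notin S_s$, then $u$ lies in the cluster of a child of $s$ other than the one leading to $t$, and the edge from $u$ to $C_t$ joins two different children.

\begin{lemma}\label{lem:cost}
Given a dissection of $G$, let $\pi$ be an ordering in which, for every $t$, the vertices of $C_t\setminus S_t$ precede those of $S_t$. Then for $v\in S_t$ the nonzeros of column $v$ lie in $S_t\cup N(C_t)$. Hence $\sum_vc_\pi(v)^p$ is at most the sum of the costs of the nodes.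
\end{lemma}

\begin{proof}
The diagonal entry $v$ is in $S_t$. Take a path from $v$ to a later vertex $w$ whose interior vertices precede $v$. Suppose that it leaves $C_t$. Its first vertex $u$ outside $C_t$ is in $N(C_t)$, so $u\in S_s$ for a proper ancestor $s$ by \eqref{eq:boundary}; since $v\in C_s\setminus S_s$, the vertex $u$ comes after $v$, so $u=w$. If the path stays in $C_t$, then $w\in C_t$ comes after $v\in S_t$, so $w\in S_t$.
\end{proof}

Such an ordering exists: list the separators so that every node comes after its descendants. By \eqref{eq:boundary}, the column of $v\in S_t$ lies in the union of the separators on the path from the root to $t$.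

\section{Where nested dissection loses}\label{sec:example}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $q\ge9$ and $w=\lceil\sqrt q\rceil\le\frac43\sqrt q$. Take an independent set $B$ of $q$ vertices and $3q$ disjoint gadgets $G_1,\dots,G_{3q}$. The gadget $G_j$ consists of two cliques $Q_j,Q_j'$ of size $2w$ with no edges between them and an independent set $Z_j$ of size $w$ joined completely to $Q_j\cup Q_j'$. One vertex $r_j\in Q_j$ is adjacent to all of $B$. Then $n=q+15qw$. The degrees are $3q$ on $B$, $q+3w-1$ at $r_j$, $4w$ on $Z_j$ and $3w-1$ elsewhere. As $4w\le\frac{16}3\sqrt q\le 2q$, the maximum degree is $d=3q$, and $n=\Theta(d^{3/2})$. A matrix with this graph is $(d+1)I$ minus the adjacency matrix. It is strictly diagonally dominant, hence positive definite. Its off-diagonal entries are nonpositive and the pivots are positive, so every update subtracts a nonnegative number from a nonpositive entry; the signs persist and no cancellation occurs.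

\emph{Nested dissection.} The set $B$ is a $\frac12$-balanced separator, with components of size $5w$. Let $|S|\le q$ and $S\ne B$. Some $b\in B$ is not in $S$, and at least $2q$ gadgets are disjoint from $S$; these are connected and adjacent to $b$. So the component of $b$ has at least $10qw+1>n/2$ vertices, and $B$ is the unique minimum separator. In $G_j$, which has $5w$ vertices, $Z_j$ is $\frac12$-balanced since it leaves two components of size $2w$. Let $S\subseteq G_j$, $|S|\le w$, $S\ne Z_j$. Some $z\in Z_j$ survives. It is adjacent to all remaining vertices of $Q_j\cup Q_j'$, of which there are at least $3w$, and these are adjacent to all remaining vertices of $Z_j$. So all remaining vertices, at least $4w>5w/2$ of them, form one component, and $Z_j$ is the unique minimum separator. In the resulting ordering $r_j$ precedes $Z_j$, which precedes $B$. The paths $z\,r_j\,b$ make all $wq$ entries of $B\times Z_j$ nonzero, for a total of at least $3wq^2\ge3q^{5/2}$ nonzeros.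

\emph{A better ordering.} For each $j$ list $Q_j'$, $Z_j$, $Q_j\setminus\{r_j\}$; then list all $r_j$; then $B$. A path that starts at $v\in G_j\setminus\{r_j\}$ and leaves $G_j$ has the later vertex $r_j$ in its interior, so the column of $v$ lies in $G_j$ and has at most $5w$ entries. A path from $r_j$ to another gadget has a vertex of the later set $B$ in its interior, so the column of $r_j$ lies in $\{r_j\}\cup B$. The columns of $B$ lie in $B$. The total is at most $75qw^2+3q(q+1)+q^2\le(\frac{400}3+\frac{10}3+1)q^2\le138q^2$. The ratio of the two orderings is at least $\sqrt q/46$.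
\end{proof}

The loss occurs at the cluster $G_j$. Its boundary $N(G_j)=B$ has $q$ vertices, all placed later, and every separator vertex that can reach $B$ through earlier vertices pays $q$. The balanced separator $Z_j$ is small, but it pays $wq$. The better ordering removes the single vertex $r_j$ first (that is, places it last in the gadget), at cost $q+1$ for $p=1$. This step does nothing for balance: $G_j\setminus\{r_j\}$ is connected and has $5w-1$ vertices. It makes progress of another kind: the boundary drops from $B$ to $\{r_j\}$. After that, $Z_j$ costs only $w(w+1)$.

In general, take $p=1$ and a cluster $C$ with separator $S$ and boundary size $\beta=|N(C)|$. The cost is $|S|^2+|S|\beta$. By Lemma~\ref{lem:cliquesep} a minimum balanced separator has $|S|\le\omega_C$, and $\omega_C^2\le 2f(C)$ by \eqref{eq:clique}. So the first term is harmless, and so is the second when $\beta=O(|S|)$. When $\beta$ is much larger than $|S|$, we allow a second move: remove a set $S$ after which no large component sees most of the boundary. Since $S$ is small compared with $\beta$, the new boundary, which includes $S$, is smaller by a constant factor, so the recursion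 stays shallow. The substance of the proof is that the cheaper of the two moves can always be paid for.

\section{The algorithm}\label{sec:algorithm}

\subsection{Two linear programs}

Let $C\subseteq V$ with $G[C]$ connected and $|C|\ge2$, and put $B=N(C)$, $\beta=|B|$. For $x\in\mathbb R_{\ge0}^C$ let $d_x(u,v)$ be the minimum, over $u$--$v$ paths in $G[C]$, of the total $x$-weight of the vertices of the path, both endpoints included; so $d_x(u,u)=x_u$. If $x=\mathbf 1_S$ is the indicator of a set $S$, then $d_x(u,v)\ge1$ exactly when every $u$--$v$ path in $G[C]$ meets $S$. Both moves ask for a small $S$ that separates a constant fraction of certain pairs: pairs in $C\times C$ for the first, pairs in $C\times B$ for the second. We relax them as follows. Both programs have variables $x\ge0$ and $\delta$, and both minimize $\sum_{v\in C}x_v$.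
\begin{itemize}
\item $\mathrm{LP}_{\mathrm{bal}}(C)$: $\ 0\le\delta_{uv}\le1$ and $\delta_{uv}\le d_x(u,v)$ for $(u,v)\in C\times C$, and $\sum\delta_{uv}\ge |C|^2/4$.
\item $\mathrm{LP}_{\mathrm{pair}}(C)$, defined for $\beta\ge1$: $\ 0\le\delta_{vb}\le1$ for $(v,b)\in C\times B$, $\ \delta_{vb}\le d_x(v,u)$ for every neighbor $u\in C$ of $b$, and $\sum\delta_{vb}\ge |C|\beta/4$.
\end{itemize}
The cap $\delta\le1$ prevents a few very distant pairs from meeting the last constraint on their own. The same names denote the optimal values.

These are linear programs of polynomial size. Replace $d_x(u,v)$ by variables $d_{uv}$ with $d_{uu}\le x_u$ and $d_{uv'}\le d_{uv}+x_{v'}$ for every $u\in C$ and every edge $vv'$ of $G[C]$ in both orientations. Following a shortest path from $u$ shows that these constraints force $d_{uv}\le d_x(u,v)$, and $d=d_x$ satisfies them, so the feasible pairs $(x,\delta)$ are unchanged. Both programs are feasible ($x\equiv1$, $\delta\equiv1$) and bounded below by $0$, so rational optimal solutions are found in polynomial time. Every feasible $x$ is nonzero: since $G[C]$ is connected, $x=0$ gives $d_x=0$, and since each $b\in B$ has a neighbor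 in $C$, this forces $\delta=0$.

In the example of Section~\ref{sec:example}, with $C=G_j$, the point $x=\mathbf 1_{\{r_j\}}$, $\delta\equiv1$ is feasible for the second program because $r_j$ is the only neighbor of $B$ in $C$. Thus $\mathrm{LP}_{\mathrm{pair}}(G_j)\le1$.

\subsection{Rounding by growing balls}

A fractional solution makes many pairs far apart in $d_x$. If we cut $C$ into pieces of small $d_x$-diameter, no piece can contain too many pairs. The next lemma finds such a cut by growing balls. Seen from a center $z$, a vertex $v$ occupies an interval of radii of length $x_v$. The $x$-mass covered by the ball of radius $\rho$ grows at a rate equal to the number of vertices that the sphere of radius $\rho$ crosses. The mass is bounded, so it cannot grow at a high exponential rate for long, and at some radius the number of crossed vertices is small compared with the covered mass. A seed mass at radius $0$ makes the exponential comparison start from a positive value.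

\begin{lemma}\label{lem:round}
Let $x\in\mathbb Q_{\ge0}^C$ with $X=\sum_vx_v>0$, and let $r>0$ be rational. One can find in polynomial time a set $S\subseteq C$ with $|S|\le\frac{2\ln(|C|+1)}{r}X$ such that $d_x(w,w')<2r$ whenever $w,w'$ lie in one component of $G[C\setminus S]$.
\end{lemma}

\begin{proof}
Put $\gamma=\ln(|C|+1)/r$. Keep a set $U$ of remaining vertices, initially $C$. While $U\ne\emptyset$, perform the following round. Pick $z\in U$. Let $e_v$ be the $x$-distance from $z$ to $v$ in $G[U]$, both endpoints counted, and $a_v=e_v-x_v\ge0$, with $a_v=e_v=\infty$ if $v$ is unreachable. Define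
\[
\varphi(\rho)=\frac X{|C|}+\sum_{v\in U}\max\big(0,\min(x_v,\rho-a_v)\big).
\]
The summand of $v$ is $0$ up to $a_v$, has slope $1$ on $[a_v,e_v]$, and equals $x_v$ afterwards. Call $0$, $r$ and those values $a_v,e_v$ that lie in $[0,r]$ \emph{breakpoints}. For consecutive breakpoints $\rho_1<\rho_2$ put
\[
I=\{v\in U: e_v\le\rho_1\},\qquad \Delta=\{v\in U:a_v\le\rho_1,\ e_v\ge\rho_2\}.
\]
On $(\rho_1,\rho_2)$ the function $\varphi$ has slope $|\Delta|$. No value $a_v$ or $e_v$ lies in $(\rho_1,\rho_2)$, so
\begin{equation}\label{eq:either}
a_v<\rho_2\ \text{ implies }\ v\in I\cup\Delta .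
\end{equation}

Suppose that $|\Delta|>\gamma\,\varphi(\rho_2)$ for every interval. As $\varphi$ is nondecreasing, $(\ln\varphi)'=|\Delta|/\varphi>\gamma$ inside every interval, so $\ln(\varphi(r)/\varphi(0))>\gamma r=\ln(|C|+1)$. This contradicts $\varphi(0)=X/|C|$ and $\varphi(r)\le X/|C|+X$. The algorithm selects the interval that minimizes the rational number $|\Delta|/\varphi(\rho_2)$. A nonzero summand of $\varphi(\rho_2)$ has $a_v<\rho_2$, so by \eqref{eq:either} the selected interval satisfies
\[
|\Delta|\le\gamma\,\varphi(\rho_2)\le\gamma\Big(\frac X{|C|}+\sum_{v\in I\cup\Delta}x_v\Big).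
\]
Add $\Delta$ to $S$ and remove $I\cup\Delta$ from $U$. Since $a_z=0$, \eqref{eq:either} gives $z\in I\cup\Delta$, so there are at most $|C|$ rounds. The sets $I\cup\Delta$ of different rounds are disjoint, and summing over the rounds gives $|S|\le\gamma(X+X)$.

If in some round $u\in I$ is adjacent to $v\in U\setminus I$, then $e_v\le e_u+x_v$, so $a_v\le e_u\le\rho_1$ and $v\in\Delta$ by \eqref{eq:either}. Hence no edge joins the sets $I$ of two different rounds. These sets partition $C\setminus S$, so each component of $G[C\setminus S]$ lies in one of them, and for two of its vertices $d_x(w,w')\le e_w+e_{w'}\le2\rho_1<2r$.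
\end{proof}

Apply Lemma~\ref{lem:round} with $r=\frac1{16}$ to optimal solutions of the two programs, and call the resulting sets $S^{\mathrm{bal}}$ and $S^{\mathrm{pair}}$. Put
\[
\alpha=32\ln(n+1)\ge1 .
\]

\begin{lemma}\label{lem:progress}
We have $|S^{\mathrm{bal}}|\le\alpha\,\mathrm{LP}_{\mathrm{bal}}(C)$ and $|S^{\mathrm{pair}}|\le\alpha\,\mathrm{LP}_{\mathrm{pair}}(C)$. Every component $Z$ of $G[C\setminus S^{\mathrm{bal}}]$ has $|Z|\le\frac{13}{14}|C|$. Every component $Z$ of $G[C\setminus S^{\mathrm{pair}}]$ has $|Z|\le\frac{13}{14}|C|$ or $|N(Z)\cap B|\le\frac{13}{14}\beta$. Both sets are nonempty.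
\end{lemma}

\begin{proof}
The size bounds are those of Lemma~\ref{lem:round}. In the first program, $\delta_{uv}\le d_x(u,v)<\frac18$ for $u,v\in Z$, and $\delta\le1$ for all other pairs. So $\frac14|C|^2\le|C|^2-\frac78|Z|^2$, that is, $|Z|^2\le\frac67|C|^2$, and $\frac67=\frac{168}{196}<(\frac{13}{14})^2$. In the second program, if $v\in Z$ and $b\in N(Z)\cap B$, then $b$ has a neighbor $u\in Z$ and $\delta_{vb}\le d_x(v,u)<\frac18$. So $\frac14|C|\beta\le|C|\beta-\frac78|Z|\,|N(Z)\cap B|$, that is, $|Z|\,|N(Z)\cap B|\le\frac67|C|\beta<\frac{13}{14}|C|\cdot\frac{13}{14}\beta$, and one of the two factors obeys the stated bound. If either set were empty, then $Z=C$ would be a component, with $N(Z)\cap B=B$, and would violate these bounds.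
\end{proof}

In the other direction, good integral cuts bound the programs from above.

\begin{lemma}\label{lem:feasible}
Let $Q\subseteq C$.
\begin{enumerate}
\item[(a)] If all components of $G[C\setminus Q]$ have at most $|C|/2$ vertices, then $\mathrm{LP}_{\mathrm{bal}}(C)\le|Q|$.
\item[(b)] If $\beta\ge1$ and $G[C\setminus Q]$ has a component $W$ with $|W|\ge|C|/2$ and $|N(W)\cap B|\le\beta/2$, then $\mathrm{LP}_{\mathrm{pair}}(C)\le|Q|$.
\item[(c)] $|S^{\mathrm{bal}}|\le\alpha\,\omega_C$ and $|S^{\mathrm{bal}}|\le\alpha(\operatorname{tw}(G)+1)$.
\end{enumerate}
\end{lemma}

\begin{proof}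
In (a) and (b) take $x=\mathbf 1_Q$. (a) Put $\delta_{uv}=0$ if $u,v$ lie in one component of $G[C\setminus Q]$, and $\delta_{uv}=1$ otherwise; in the second case every $u$--$v$ path, endpoints included, meets $Q$. The number of pairs with $\delta_{uv}=0$ is $\sum_Z|Z|^2\le\frac{|C|}2\sum_Z|Z|\le|C|^2/2$, so $\sum\delta_{uv}\ge|C|^2/2$. (b) Put $\delta_{vb}=1$ for $v\in W$ and $b\in B\setminus N(W)$, and $\delta_{vb}=0$ otherwise. For such a pair every neighbor $u\in C$ of $b$ lies outside $W$, and a $v$--$u$ path in $G[C]$ can leave the component $W$ only through $Q$. There are at least $\frac{|C|}2\cdot\frac\beta2$ such pairs. (c) Apply (a) to the clique $Q$ of Lemma~\ref{lem:cliquesep}, with $F=H$ for the first bound and with a chordal $F\supseteq G$ of clique number $\operatorname{tw}(G)+1$ for the second, and use Lemma~\ref{lem:progress}.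
\end{proof}

\subsection{The recursion and its depth}

The clusters at level $1$ are the connected components of $G$. For a cluster $C$, always connected, with $\beta=|N(C)|$, choose the separator $S(C)$ as follows.
\begin{itemize}
\item If $|C|=1$, let $S(C)=C$.
\item If $|C|\ge2$ and $\beta\le28|S^{\mathrm{bal}}|$ (\emph{type 1}), let $S(C)=S^{\mathrm{bal}}$.
\item If $|C|\ge2$ and $\beta>28|S^{\mathrm{bal}}|$ (\emph{type 2}), let $S(C)$ be the smaller of $S^{\mathrm{bal}}$ and $S^{\mathrm{pair}}$.
\end{itemize}
The components of $G[C\setminus S(C)]$ are the children of $C$ and belong to the next level. Together with a formal root with cluster $V$ and empty separator, this is a dissection of $G$, and the algorithm outputs an ordering $\pi$ as in Lemma~\ref{lem:cost}. All free choices are made by a fixed rule, so the algorithm is deterministic. The separators $S(C)$ are nonempty and disjoint, so there are at most $n$ clusters and the running time is polynomial. In all three cases Lemma~\ref{lem:feasible}(c) gives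
\begin{equation}\label{eq:sep}
|S(C)|\le\alpha\,\omega_C,\qquad |S(C)|\le\alpha(\operatorname{tw}(G)+1).
\end{equation}
If a gadget $G_j$ of Section~\ref{sec:example} occurs as a cluster and $q>140w$, then $28|S^{\mathrm{bal}}|\le 28\cdot5w<q=\beta$. So it has type 2, and its separator has at most $\alpha\,\mathrm{LP}_{\mathrm{pair}}(G_j)\le\alpha$ vertices instead of $w$.

\begin{lemma}\label{lem:levels}
The number of levels is at most
\[
\Lambda=1+\log_{14/13}n+(\log_{14/13}n+1)(\log_{28/27}n+1)=O(\log^2n).
\]
\end{lemma}

\begin{proof}
Consider a step from a cluster $C$ to a child $Z$, with $B=N(C)$ and $S=S(C)$. Call it a \emph{size step} if $|Z|\le\frac{13}{14}|C|$ and a \emph{boundary step} otherwise. By Lemma~\ref{lem:progress}, in a boundary step $C$ has type 2, $S=S^{\mathrm{pair}}$ and $|N(Z)\cap B|\le\frac{13}{14}\beta$; also $|S|\le|S^{\mathrm{bal}}|<\beta/28$. Since $Z$ is a component of $G[C\setminus S]$, we have $N(Z)\subseteq(N(Z)\cap B)\cup S$, and therefore $|N(Z)|\le\frac{13}{14}\beta+\frac1{28}\beta=\frac{27}{28}\beta$. This is where the threshold of type 2 is used: without it, the new separator could replace the part of the boundary that was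 cut off.

Along a chain of clusters the sizes decrease from at most $n$ to at least $1$, so there are at most $\log_{14/13}n$ size steps. In a run of $g$ consecutive boundary steps the last one starts from a boundary of size at most $(\frac{27}{28})^{g-1}n$ and more than $28$, so $g\le\log_{28/27}n+1$. The boundary may grow again at a size step, so the runs are counted separately; there are at most $\log_{14/13}n+1$ of them.
\end{proof}

\section{A shallow dissection of the filled graph}\label{sec:reference}

To pay for a cluster of type 2 we must show that one of the two programs has a cheap solution, and the only source of cheap cuts is the comparison ordering $\sigma$. It provides a dissection of $H$ at once. Take a root with cluster $V$ and empty separator, and for each $v$ a node with cluster $T_v$ and separator $\{v\}$, arranged as in the elimination forest. By Lemma~\ref{lem:forest} this is a dissection of $H$, the node of $v$ costs $(1+|N^+(v)|)^p$, and the total cost is exactly $M$. But it can be very deep: for a path eliminated from one end, the elimination forest is a path on $n$ vertices. The charging argument of Section~\ref{sec:charging} loses a factor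 equal to the depth. So we need a dissection that is shallow and still cheap. Its separators can no longer be single vertices; the property that survives, and suffices, is that they are cliques of $H$.

\begin{proposition}\label{prop:reference}
There is a dissection of $H$, with clusters $X_t$ and separators $K_t$, in which every $K_t$ is a clique of $H$, the depth is at most
\[
D=1+(\log_2n+1)\Big(1+\lceil\log_2n\rceil+(\lceil\log_2n\rceil+1)(\log_{4/3}n+1)\Big)=O(\log^3n),
\]
and
\[
\sum_t|K_t|\big(|K_t|+|N_H(X_t)|\big)^p\le 6^p(p+1)DM .
\]
\end{proposition}

This dissection depends on $\sigma$ and $p$ and is never computed; $D$ depends only on $n$. The rest of the section is the proof.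

\subsection{Heavy paths and segments}

In the elimination forest of $H$, let every vertex that is not a leaf choose a child with a largest subtree as its \emph{heavy} child; the other children are \emph{light}, and their subtrees are the \emph{light subtrees} at that vertex. Following heavy children partitions $V$ into \emph{heavy paths}, each of which starts at a root or a light child and ends at a leaf. A light child $u$ of $v$ has $|T_u|\le|T_v|/2$, because $T_v$ also contains the subtree of the heavy child, which is at least as large. Passing to a light subtree therefore halves the size and can happen only logarithmically often. The depth of the forest comes from long heavy paths, and we cut these by bisection.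

Let $v_1,\dots,v_k$ be a heavy path with $v_1$ on top. Put $J_i=N^+(v_{i+1})$ for $0\le i<k$, $J_k=\emptyset$ and $T_{v_{k+1}}=\emptyset$. By Lemma~\ref{lem:forest}(c), the clique $J_i$ is the $H$-boundary of $T_{v_{i+1}}$; it is the natural separator for cutting the path between $v_i$ and $v_{i+1}$. Since $\operatorname{par}(v_{i+1})=v_i$, Lemma~\ref{lem:forest}(a) reads
\begin{equation}\label{eq:star}
x\in J_i,\ i\ge1,\ x\ne v_i\quad\Longrightarrow\quad x\in J_{i-1}.
\end{equation}
For a \emph{segment} $I=[a,b]\subseteq[1,k]$ let
\begin{gather*}
V_I=\{v_a,\dots,v_b\},\qquad W_I=T_{v_a}\setminus T_{v_{b+1}},\qquad \mu_I=\sum_{i\in I}\kappa_{v_i}^p,\\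
O_I=J_{a-1},\qquad R_I=V_I\cap J_b,\qquad U_I=W_I\setminus R_I .
\end{gather*}
Thus $W_I$ consists of the spine $V_I$ and the light subtrees at its vertices, $O_I$ is the boundary toward the top, $R_I$ is the part of the spine already removed to cut off $T_{v_{b+1}}$, and $U_I$ is the cluster (Figure~\ref{fig:segment}). The budget of the segment is $\mu_I$, the part of $M$ carried by its spine.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\draw[dashed,rounded corners] (2.55,-1.1) rectangle (7.45,1.15);
\node at (2.9,0.92) {$W_I$};
\foreach \i in {1,...,7} \draw (\i,0) -- ++(-0.28,-0.9) -- ++(0.56,0) -- cycle;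
\draw (8,0) -- (9.3,0.55) -- (9.3,-0.55) -- cycle;
\node at (8.95,0) {$T_{v_8}$};
\draw (1,0) -- (8,0);
\foreach \i in {1,2,6,8} \node[circle,draw,fill=white,inner sep=1.5pt] (v\i) at (\i,0) {$v_\i$};
\foreach \i in {4,7} \node[circle,draw,fill=gray!40,inner sep=1.5pt] (v\i) at (\i,0) {$v_\i$};
\foreach \i in {3,5} \node[rectangle,draw,very thick,fill=white,inner sep=3pt] (v\i) at (\i,0) {$v_\i$};
\draw (v3) to[bend right=45] (v1);
\draw (v6) to[bend right=40] (v4);
\draw (v6) to[bend right=45] (v3);
\draw (v8) to[bend right=45] (v4);
\end{tikzpicture}
\caption{A heavy path $v_1,v_2,\dots$ of the elimination forest, drawn from the top (left) downward, with the light subtrees as small triangles. The segment is $I=[3,7]$. The arcs and the path edges show the later neighbors of $v_3$, $v_6$ and $v_8$: $O_I=J_2=\{v_1,v_2\}$, $J_5=\{v_3,v_4,v_5\}$, $J_7=\{v_4,v_7\}$. The gray vertices form $R_I$, and the cluster $U_I$ is the dashed region without them. Cutting between $v_5$ and $v_6$ uses the separator $(J_5\cap V_I)\setminus R_I=\{v_3,v_5\}$ (squares).}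
\label{fig:segment}
\end{figure}

\begin{lemma}\label{lem:segment}
Let $I=[a,b]$ be a segment and $Y=((p+1)\mu_I)^{1/(p+1)}\ge1$.
\begin{enumerate}
\item[(a)] $N_H(U_I)\subseteq O_I\cup R_I$.
\item[(b)] Every clique $Q\subseteq V_I$ of $H$ has $|Q|\le Y$.
\item[(c)] Let $a\le h<b$ and $K=(J_h\cap V_I)\setminus R_I$. Then $K\subseteq U_I$ is a clique, and $U_I\setminus K$ is the disjoint union of $U_{[a,h]}$ and $U_{[h+1,b]}$, with no $H$-edge between them.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $y\notin U_I$ be adjacent to $w\in U_I$. If $y\notin T_{v_a}$, then $y\in N_H(T_{v_a})=N^+(v_a)=O_I$. Suppose $y\in T_{v_{b+1}}$. Then $w\in N_H(T_{v_{b+1}})=J_b$, so $w$ is a proper ancestor of $v_{b+1}$ inside $T_{v_a}$, hence $w\in V_I\cap J_b=R_I$, which contradicts $w\in U_I$. In the remaining case $y\in W_I\setminus U_I=R_I$.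

(b) By \eqref{eq:clique}, $|Q|^{p+1}/(p+1)\le f(V_I)\le\mu_I$.

(c) $K$ is contained in the clique $J_h$, and $K\subseteq V_I\setminus R_I\subseteq U_I$. Let $R_1=R_{[a,h]}$ and $R_2=R_{[h+1,b]}$. The members of $J_h$ are proper ancestors of $v_{h+1}$, and those in $T_{v_a}$ are among $v_a,\dots,v_h$; so $J_h\cap T_{v_a}=J_h\cap V_I=R_1$. If $v_i\in J_b$ with $a\le i\le h$, then \eqref{eq:star} applied for the indices $b,b-1,\dots,h+1$ gives $v_i\in J_h$; so $R_I\cap V_{[a,h]}\subseteq R_1$. Also $R_I\cap V_{[h+1,b]}=R_2$. Hence $R_I\cup K=R_I\cup R_1=R_1\cup R_2$. Since $W_I$ is the disjoint union of $W_{[a,h]}\supseteq R_1$ and $W_{[h+1,b]}\supseteq R_2$, the set $U_I\setminus K=W_I\setminus(R_1\cup R_2)$ is the disjoint union of $U_{[a,h]}$ and $U_{[h+1,b]}$. By (a), $N_H(U_{[h+1,b]})\subseteq J_h\cup R_2$. The set $R_2$ is disjoint from $W_{[a,h]}$, and $J_h$ meets $W_{[a,h]}$ only in $R_1$. So $J_h\cup R_2$ is disjoint from $U_{[a,h]}$.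
\end{proof}

\subsection{Where to cut a segment}

By Lemma~\ref{lem:segment}, cutting $I$ at any $h$ costs at most $|K|(|K|+|R_I|+\lambda)^p$, where $\lambda=|O_I|$ and $|K|,|R_I|\le Y$. If $\lambda=O(Y)$, this is $O(\mu_I)$ up to a factor depending on $p$, and we may cut at the midpoint. If $\lambda$ is much larger, the midpoint can be too expensive, for the reason seen in Section~\ref{sec:example}.

\begin{example}\label{ex:gadget}
Let $p=1$ and let $\sigma$ be the better ordering of Section~\ref{sec:example}. In $H$, a vertex of $Q_j'$ has as later neighbors the later vertices of $Q'_j$ and $Z_j$; a vertex of $Z_j$ has the later vertices of $Z_j$ (through $Q_j'$) and $Q_j$; a vertex of $Q_j\setminus\{r_j\}$ has the later vertices of $Q_j$; and $N^+(r_j)=B$. So $T_{r_j}=G_j$ is a path $v_1=r_j,v_2,\dots,v_{5w}$, and all $r_j$ are children of the first vertex of $B$. For a light $r_j$ take $I=[1,5w]$. Then $O_I=B$, $\lambda=q$ and $\mu_I\le q+1+5w\cdot 3w\le28q$. The midpoint $m=\lfloor(5w+1)/2\rfloor$ has $v_{m+1}\in Z_j$, so $J_m\supseteq Q_j$ and the midpoint cut costs at least $2wq$. But $J_1=\{r_j\}$ is already disjoint from $O_I$, and the cut at $h=1$ costs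 $q+1$.
\end{example}

The example suggests the rule: when $\lambda$ is large, cut at the midpoint only if the spine vertices above it still see half of $O_I$, since then their own columns pay for the cut; otherwise cut earlier, at the first place where half of $O_I$ has been lost.

\begin{proof}[Proof of Proposition~\ref{prop:reference}]
\emph{Construction.} The root has cluster $V$ and empty separator, and its children are the trees of the elimination forest. A tree or a light subtree $T_u$ equals $U_{[1,k]}$ for the heavy path starting at $u$, since $T_{v_{k+1}}=J_k=\emptyset$. All nodes other than the root have clusters $U_I$, $I=[a,b]$, and are treated as follows.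

If $a=b$, the separator is $K=\{v_a\}\setminus R_I$ and the children are the light subtrees at $v_a$. They partition $U_I\setminus K$, and no $H$-edge joins two of them by Lemma~\ref{lem:forest}(b).

If $a<b$, let $\lambda=|O_I|$, let $m=\lfloor(a+b)/2\rfloor\in[a,b-1]$, and let $j\in[a,b-1]$ be the least index with $|J_j\cap O_I|\le\lambda/2$, if there is one. Choose
\begin{itemize}
\item[($\mathrm A$)] $h=m$ if $\lambda\le4Y$;
\item[($\mathrm B$)] $h=m$ if $\lambda>4Y$ and $j$ does not exist or $j\ge m$;
\item[($\mathrm C$)] $h=j$ if $\lambda>4Y$ and $j<m$.
\end{itemize}
The separator is $K=(J_h\cap V_I)\setminus R_I$ and the children are $U_{[a,h]}$ and $U_{[h+1,b]}$. By Lemma~\ref{lem:segment}(c) the result is a dissection of $H$ whose separators are cliques.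

\emph{Cost of one node.} We claim that the node $U_I$ costs at most $6^p(p+1)\mu_I$. Let $a=b$. If $K=\emptyset$ the cost is $0$. If $K=\{v_a\}$, then $R_I=\emptyset$ and the cost is at most $(1+|O_I|)^p=\kappa_{v_a}^p=\mu_I$. Let $a<b$. The sets $K$ and $R_I$ are cliques in $V_I$, so both have at most $Y$ elements. In case (A) the cost is at most $Y(Y+Y+4Y)^p=6^pY^{p+1}=6^p(p+1)\mu_I$. In cases (B) and (C), every $i\in[a,h]$ has $|J_{i-1}\cap O_I|>\lambda/2$: for $i=a$ this set is $O_I$ itself and $\lambda>0$, and for $i>a$ the index $i-1\in[a,h-1]$ is smaller than $j$ (or $j$ does not exist). So $\kappa_{v_i}=1+|J_{i-1}|>\lambda/2$ for these $i$. As $K\subseteq V_{[a,h]}$, we get $\mu_I\ge|K|(\lambda/2)^p$. Since $|K|+|R_I|\le2Y<\lambda/2$, the cost is at most $|K|(3\lambda/2)^p\le3^p\mu_I$.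

\emph{Cost of one depth.} Attach to the node $U_I$ the set $W_I\supseteq V_I$. The sets attached to the children of a node are disjoint subsets of the set attached to the node: for $a<b$ they are $W_{[a,h]}$ and $W_{[h+1,b]}$, for $a=b$ they are the light subtrees at $v_a$, and for the root they are the trees. So nodes of equal depth have disjoint spines $V_I$, their budgets add up to at most $M$, and each depth costs at most $6^p(p+1)M$. It remains to bound the depth by $D$.

\emph{Depth.} Follow a chain of nodes inside one heavy path. For a segment of length $\ell=b-a+1\ge2$ the midpoint cut gives lengths $\lceil\ell/2\rceil$ and $\lfloor\ell/2\rfloor$, and the upper child $[a,j]$ in case (C) is shorter than $[a,m]$. So every step is a \emph{halving step}, to length at most $\lceil\ell/2\rceil$, except possibly the step to the lower child $[j+1,b]$ in case (C). In that step the length decreases and the new upper boundary is $J_j$. A member of $J_j$ is either in $V_I$ or a proper ancestor of $v_a$, and in the second case \eqref{eq:star}, applied for the indices $j,j-1,\dots,a$, places it in $J_{a-1}=O_I$. Hence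
\[
|J_j|\le|J_j\cap O_I|+|J_j\cap V_I|\le\tfrac\lambda2+Y\le\tfrac34\lambda .
\]
Such steps need $\lambda>4Y\ge4$, and $\lambda\le n$, so at most $\log_{4/3}n+1$ of them occur consecutively. A halving step takes a length at most $2^s$, $s\ge1$, to a length at most $2^{s-1}$, and lengths never increase, so at most $\lceil\log_2n\rceil$ halving steps occur. The chain thus has at most $1+\lceil\log_2n\rceil+(\lceil\log_2n\rceil+1)(\log_{4/3}n+1)$ nodes on one heavy path. When it moves from the heavy path starting at $v_1$ to a light subtree $T_u$ at $v_a$, we have $|T_u|\le|T_{v_a}|/2\le|T_{v_1}|/2$. So it meets at most $\log_2n+1$ heavy paths. Counting the root gives $D$.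
\end{proof}

\section{Charging the cost of the algorithm}\label{sec:charging}

Fix the dissection $(X_t,K_t)$ of Proposition~\ref{prop:reference} and call it the \emph{reference dissection}. Since $G\subseteq H$, no $G$-edge joins different children of a node. For $v\in V$ let $t(v)$ be the node with $v\in K_{t(v)}$, and let $X(v)=X_{t(v)}$. The word \emph{cluster} and the letters $C,E$ refer to the algorithm.

A cluster $C$ of type 2 costs about $|S(C)|\beta^p$. We want to find about $|S(C)|$ vertices $v\in C$, each responsible for a quantity of order $\beta^p$ that can be bounded in terms of $M$. The reference dissection pays $|N_H(X(v))|^p$ for $v$. The corresponding quantity inside $C$ is the part of the boundary of $C$ that $v$ sees within $X(v)$. For $v\in C$ let $\operatorname{comp}_C(v)$ be the component of $G[C\cap X(v)]$ that contains $v$, and put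
\[
\Gamma(C)=\sum_{v\in C}\big|N(\operatorname{comp}_C(v))\setminus C\big|^p .
\]
Lemma~\ref{lem:walk} shows that $\Gamma(C)$ pays for $C$, and Lemma~\ref{lem:gamma} shows that $M$ pays for $\Gamma$.

\subsection{A cheap cut from the reference dissection}

We walk down the reference dissection, follow the piece of $C$ that contains more than half of $C$, and collect the separator vertices met in that piece. We stop when the large piece disappears or no longer sees more than half of the boundary. In the first case the collected set is a balanced separator, in the second it cuts the large piece from half of the boundary. This dichotomy is the reason for having two programs. Until the walk stops, every collected vertex sees more than half of the boundary.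

\begin{lemma}\label{lem:walk}
Let $C$ be a cluster with $|C|\ge2$ and $\beta=|N(C)|\ge1$. There is a set $S^*\subseteq C$ with $|S^*|(\beta/2)^p\le\Gamma(C)$ and $\min\big(\mathrm{LP}_{\mathrm{bal}}(C),\mathrm{LP}_{\mathrm{pair}}(C)\big)\le|S^*|$.
\end{lemma}

\begin{proof}
Let $B=N(C)$. We define nodes $t_0,t_1,\dots$ and sets $W_0\supseteq W_1\supseteq\cdots$ such that $W_i$ is a component of $G[C\cap X_{t_i}]$. Let $t_0$ be the root and $W_0=C$. Given $t_i$ and $W_i$, suppose that $G[W_i\setminus K_{t_i}]$ has a component with more than $|C|/2$ vertices; it is unique, and we call it $W_{i+1}$. It is connected and contained in $X_{t_i}\setminus K_{t_i}$, so it lies in $X_{t_{i+1}}$ for one child $t_{i+1}$ of $t_i$. It is a component of $G[C\cap X_{t_{i+1}}]$: a vertex of $C\cap X_{t_{i+1}}$ adjacent to $W_{i+1}$ lies in $C\cap X_{t_i}$, hence in the component $W_i$, and not in $K_{t_i}$, hence in $W_{i+1}$. At a leaf $K_t=X_t$, so $W_{i+1}$ does not exist and the walk ends.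

For $i$ such that $W_i$ exists let $Q_i=\bigcup_{l<i}(K_{t_l}\cap W_l)$, and let $Q_i^+=Q_i\cup(K_{t_i}\cap W_i)$. We claim that $W_i$ is a component of $G[C\setminus Q_i]$ and that all other components have fewer than $|C|/2$ vertices. For $i=0$ the only component is $C$. Passing from $Q_i$ to $Q_i^+$ replaces the component $W_i$ by the components of $G[W_i\setminus K_{t_i}]$ and leaves the others unchanged. If $W_{i+1}$ exists, then $Q_i^+=Q_{i+1}$, the set $W_{i+1}$ is one of the new components, and all others are disjoint from it and so have fewer than $|C|/2$ vertices. This proves the claim, and shows also that if $W_{i+1}$ does not exist, then all components of $G[C\setminus Q_i^+]$ have at most $|C|/2$ vertices.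

Let $j$ be the first index such that (a) $|N(W_j)\cap B|\le\beta/2$, or (b) $W_{j+1}$ does not exist. If (a) holds, let $S^*=Q_j$. Then $W_j$ is a component of $G[C\setminus S^*]$ with more than $|C|/2$ vertices, and Lemma~\ref{lem:feasible}(b) gives $\mathrm{LP}_{\mathrm{pair}}(C)\le|S^*|$. If (a) fails, let $S^*=Q_j^+$; then (b) holds and Lemma~\ref{lem:feasible}(a) gives $\mathrm{LP}_{\mathrm{bal}}(C)\le|S^*|$.

In both cases every $v\in S^*$ lies in $K_{t_i}\cap W_i$ for an index $i$ at which (a) fails. Then $X(v)=X_{t_i}$ and $\operatorname{comp}_C(v)=W_i$, and $|N(W_i)\setminus C|=|N(W_i)\cap B|>\beta/2$. Hence $\Gamma(C)\ge|S^*|(\beta/2)^p$.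
\end{proof}

In Example~\ref{ex:gadget} with $q$ large and $C=G_j$, the walk collects nothing until it reaches the node with cluster $G_j$. There case (C) applies with separator $\{r_j\}$, the next piece $G_j\setminus\{r_j\}$ has no neighbor in $B$, and $S^*=\{r_j\}$.

\subsection{The total visible boundary}

The boundary vertices counted for $v$ in $\Gamma(C)$ are of two kinds. Those outside $X(v)$ belong to $N_H(X(v))$, and the reference dissection has paid for them. Those inside $X(v)$ are not boundary vertices for the reference dissection; they are boundary vertices only because the algorithm put them into an earlier separator $S(E)$. They are controlled by three facts: $S(E)$ is small compared with $\omega_E$; a vertex of $S(E)$ lies in at most $D$ of the sets $X_t$; and each $X_t$ is used by at most $\omega_E$ vertices $v\in E$, because $K_t$ is a clique.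

\begin{lemma}\label{lem:gamma}
For each level $\tau$ of the algorithm,
\[
\sum_{C\text{ at level }\tau}\Gamma(C)\le12^p(p+1)\,D\,\Lambda^p\alpha^p\,M .
\]
\end{lemma}

\begin{proof}
Let $C$ be at level $\tau$, with proper ancestors $C^{(1)}\supset\dots\supset C^{(\tau-1)}$, where $C^{(i)}$ is at level $i$. By \eqref{eq:boundary}, $N(C)\subseteq\bigcup_{i<\tau}S(C^{(i)})$. Let $v\in C$ and $u\in N(\operatorname{comp}_C(v))\setminus C$; then $u\in N(C)$. If $u\notin X(v)$, then $u\in N_H(X(v))$, since $u$ has a neighbor in $\operatorname{comp}_C(v)\subseteq X(v)$. Otherwise $u\in S(C^{(i)})\cap X(v)$ for some $i<\tau$. So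
\[
|N(\operatorname{comp}_C(v))\setminus C|\le|N_H(X(v))|+\sum_{i<\tau}|S(C^{(i)})\cap X(v)| .
\]
By convexity, $(y_1+\dots+y_s)^p\le s^{p-1}(y_1^p+\dots+y_s^p)$ for $y_i\ge0$. Using this with $s=2$ and then with $s=\tau-1\le\Lambda$,
\[
|N(\operatorname{comp}_C(v))\setminus C|^p\le2^{p-1}\Big(|N_H(X(v))|^p+\Lambda^{p-1}\sum_{i<\tau}|S(C^{(i)})\cap X(v)|^p\Big).
\]
Sum over all $v$ in the disjoint clusters of level $\tau$. The first terms add up to at most $\sum_t|K_t|\,|N_H(X_t)|^p\le6^p(p+1)DM$ by Proposition~\ref{prop:reference}. In the second terms, $C^{(i)}$ is the cluster $E$ of level $i$ that contains $v$, so the sums over $i$ add up to at most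
\[
\sum_{i<\tau}\ \sum_{E\text{ at level }i}\ \sum_{v\in E}|S(E)\cap X(v)|^p .
\]
Fix $E$ and group the vertices $v\in E$ by $t(v)$:
\[
\sum_{v\in E}|S(E)\cap X(v)|^p=\sum_t|K_t\cap E|\,|S(E)\cap X_t|^p\le\omega_E\sum_t|S(E)\cap X_t|^p\le\omega_E\,D\,|S(E)|^p .
\]
The first inequality holds because $K_t\cap E$ is a clique of $H[E]$. The second holds because at each of the at most $D$ depths the sets $X_t$ are disjoint and $\sum y_i^p\le(\sum y_i)^p$ for $y_i\ge0$. By \eqref{eq:sep} and \eqref{eq:clique} the last expression is at most $D\alpha^p\omega_E^{\,p+1}\le(p+1)D\alpha^pf(E)$. The values $f(E)$ add up to at most $M$ on each level, and there are at most $\Lambda$ levels $i$. Altogether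
\[
\sum_{C\text{ at level }\tau}\Gamma(C)\le2^{p-1}(p+1)D\big(6^p+\Lambda^p\alpha^p\big)M\le2^{p-1}(p+1)D\cdot2\cdot6^p\Lambda^p\alpha^pM,
\]
since $\Lambda,\alpha\ge1$, and $2^{p-1}\cdot2\cdot6^p=12^p$.
\end{proof}

\subsection{Proofs of the theorems}

\begin{proposition}\label{prop:total}
For every real $p\ge1$ and every ordering $\sigma$, the ordering $\pi$ output by the algorithm satisfies
\[
\sum_vc_\pi(v)^p\le2\cdot36^p(p+1)\,\alpha^{p+1}D\,\Lambda^{p+1}\sum_vc_\sigma(v)^p .
\]
\end{proposition}

\begin{proof}
We bound the cost $|S|(|S|+\beta)^p$ of a cluster $C$, where $S=S(C)$ and $\beta=|N(C)|$.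

If $|C|=1$, then $f(C)=1$ and $\Gamma(C)=\beta^p$, so the cost is $(1+\beta)^p\le2^{p-1}(f(C)+\Gamma(C))$.

If $C$ has type 1, then $\beta\le28|S|$, and by \eqref{eq:sep} and \eqref{eq:clique} the cost is at most $29^p|S|^{p+1}\le29^p(\alpha\omega_C)^{p+1}\le29^p(p+1)\alpha^{p+1}f(C)$.

If $C$ has type 2, then $\beta>28$ and $|S|\le|S^{\mathrm{bal}}|<\beta/28$. Because the algorithm takes the smaller of the two sets, Lemmas~\ref{lem:progress} and~\ref{lem:walk} give $|S|\le\alpha\min(\mathrm{LP}_{\mathrm{bal}}(C),\mathrm{LP}_{\mathrm{pair}}(C))\le\alpha|S^*|$. So the cost is at most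
\[
\alpha|S^*|\big(\tfrac{29}{28}\beta\big)^p=\big(\tfrac{29}{14}\big)^p\alpha\,|S^*|\big(\tfrac\beta2\big)^p\le3^p\alpha\,\Gamma(C).
\]

In all cases the cost is at most $29^p(p+1)\alpha^{p+1}f(C)+3^p\alpha\Gamma(C)$. On each level the values $f(C)$ add up to at most $M$, and the values $\Gamma(C)$ are bounded by Lemma~\ref{lem:gamma}. The formal root costs nothing. By Lemmas~\ref{lem:cost} and~\ref{lem:levels},
\[
\sum_vc_\pi(v)^p\le\Lambda\Big(29^p(p+1)\alpha^{p+1}+36^p(p+1)D\Lambda^p\alpha^{p+1}\Big)M,
\]
and the first term in the parentheses is at most the second.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]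
Take $p=1$ and an optimal $\sigma$ in Proposition~\ref{prop:total}. The number of nonzeros of the Cholesky factor for $\pi$ is at most $144\,\alpha^2D\Lambda^2\,\mathrm{OPT}(A)$, and $\alpha^2D\Lambda^2=O(\log^2n\cdot\log^3n\cdot\log^4n)=O(\log^9n)$. Since $\log_2n\ge1$ for $n\ge2$, the bound holds with an absolute constant for all $n\ge2$.
\end{proof}

Each factor has a visible origin. One factor $\alpha$ compares $S(C)$ with $S^*$, the other compares the earlier separators $S(E)$ with $\omega_E$. One factor $\Lambda$ counts the levels of the clusters $C$, the other the levels of their ancestors $E$. The factor $D$ is the depth of the reference dissection.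

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(i) The algorithm and the numbers $\alpha,D,\Lambda\ge1$ depend neither on $p$ nor on $\sigma$. Apply Proposition~\ref{prop:total} with a $\sigma$ that minimizes $\sum_vc_\sigma(v)^p$, and take $p$-th roots. We have $2(p+1)\le4^p$ for $p\ge1$ (equality at $p=1$, and the right side has the larger derivative), and $(p+1)/p\le2$. So the ratio is at most $36\cdot4\cdot\alpha^2D\Lambda^2=O(\log^9n)$.

(ii) Let $v\in S(C)$, and let $\Sigma$ be the union of the separators of $C$ and of its ancestors. By Lemma~\ref{lem:cost} and \eqref{eq:boundary} the column of $v$ lies in $\Sigma$. By Lemma~\ref{lem:levels} and \eqref{eq:sep}, $|\Sigma|\le\alpha\Lambda(\operatorname{tw}(G)+1)=O(\log^3n)(\operatorname{tw}(G)+1)$.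

(iii) The parent of $v$ in the elimination tree belongs to the column of $v$, so it lies in $S(C')$, where $C'$ is $C$ or an ancestor of $C$. The same applies to the parent with $C'$ in place of $C$, and so on; hence $v$ and all its ancestors in the elimination tree lie in $\Sigma$. The height is therefore at most $\alpha\Lambda(\operatorname{tw}(G)+1)$, and $\operatorname{tw}(G)+1\le\operatorname{td}(G)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{lecture}
\emph{Lecture 11: Sparse Cholesky Decomposition},
\texttt{http://yintat.com/teaching/cse599-winter18/12\_2.pdf}.

\bibitem{RTL}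
Rose, Tarjan and Lueker, 1976.

\end{thebibliography}
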